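# An entire map with Jacobian one whose image closure has finite volume

## 1. Guessing "no": Liouville, multiplicity, polynomials and the exponential

Let $F:\mathbf C^n\to\mathbf C^n$ be holomorphic, let $F'(z)$ be its complex derivative at $z$, and let $(JF)(z)=\det F'(z)$. The map is called nondegenerate if $JF\not\equiv0$. Volume is Lebesgue measure on $\mathbf C^n=\mathbf R^{2n}$. The following problem is posed in "Holomorphic maps from $C^n$ to $C^n$" (https://typeset.io/pdf/holomorphic-maps-from-n-to-n-1zx8y1h5mp.pdf):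

Is there a holomorphic $F:\mathbf C^2\to\mathbf C^2$ with $JF\equiv1$ (or with $JF\not\equiv0$) such that the closure of $F(\mathbf C^2)$ has finite volume?

The answer one would first guess is no: entire maps tend to have large images, and a map with $JF\equiv1$ preserves volume locally, so where could the infinite volume of $\mathbf C^2$ go? Let us test the guess.

*Dimension one.* If $F$ is a nonconstant entire function and $|F-a|\ge r>0$ everywhere, then $1/(F-a)$ is bounded and entire, hence constant, a contradiction. So $F(\mathbf C)$ is dense and its closure has infinite area. The guess is right.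

*A polynomial bounded on the image.* Let $F:\mathbf C^2\to\mathbf C^2$ be nondegenerate and let $q$ be a nonconstant polynomial on the target. If $q$ were bounded on $F(\mathbf C^2)$, then $q\circ F$ would be constant by Liouville, so the image would lie in a level set of $q$, which has empty interior. But near a point with $JF\ne0$ the image contains an open set. So no nonconstant polynomial is bounded on the image; in particular no nonzero linear functional is.

*Bounded multiplicity.* The real Jacobian determinant of $F$ is $|JF|^2$, so the area formula reads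
$$\int_{\mathbf C^2}\#F^{-1}(y)\,dy=\int_{\mathbf C^2}|JF|^2 .$$
If $JF\equiv1$, the right side is infinite. If moreover $\#F^{-1}\le q<\infty$ everywhere, the left side is at most $q\operatorname{vol}F(\mathbf C^2)$, so the image has infinite volume. This covers injective maps.

*Polynomial maps.* A nondegenerate polynomial map is dominant, so its image contains a nonempty Zariski open set, and this has full measure.

*An infinitely-sheeted example.* Let $E(z,w)=(e^z,we^{-z})$. Then $JE=e^ze^{-z}=1$, each point of $\mathbf C^*\times\mathbf C$ has infinitely many preimages, and still $E(\mathbf C^2)=\mathbf C^*\times\mathbf C$ has a null complement.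

All tests support "no". The multiplicity test, however, also says what a counterexample must do: it must pile up unboundedly many sheets over a set of finite volume. The map $E$ offers infinitely many sheets, and they can be used. The guess is wrong.

Write $\Delta_r=\{\zeta\in\mathbf C:|\zeta|\le r\}$ and $P_r=\Delta_r^{\,n}$, and let $|\cdot|$ on $\mathbf C^n$ be the max norm.

**Theorem 1.** Let $n\ge2$, $0<\varepsilon<1$. There is a holomorphic $F:\mathbf C^n\to\mathbf C^n$ with $JF\equiv1$, $|F-\mathrm{id}|<\varepsilon$ on $P_1$, and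
$$\operatorname{vol}\overline{F(\mathbf C^n)}<\operatorname{vol}(P_1)+\varepsilon=\pi^n+\varepsilon .$$

For $n=2$ this answers the question: yes under the requirement $JF\equiv1$, and hence yes under the weaker requirement $JF\not\equiv0$.

**Theorem 2.**
(a) A nondegenerate holomorphic $F:\mathbf C^n\to\mathbf C^n$ with $\operatorname{vol}\overline{F(\mathbf C^n)}<\infty$ exists iff $n\ge2$; for $n\ge2$ and every $v\in(0,\infty)$ there is one with $JF\equiv1$ and $\operatorname{vol}\overline{F(\mathbf C^n)}=v$.
(b) If $0<\varepsilon<1$ and $F$ is holomorphic with $|F-\mathrm{id}|\le\varepsilon$ on $P_1$, then $\operatorname{vol}F(\mathbf C^n)\ge\pi^n(1-\varepsilon)^{2n}$.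
(c) For $n\ge2$, every automorphism $\Theta$ of $\mathbf C^n$ with $J\Theta\equiv1$ is a locally uniform limit of holomorphic maps $F$ with $JF\equiv1$ and $\operatorname{vol}\overline{F(\mathbf C^n)}<\infty$.
(d) If $F$ is nondegenerate and $\operatorname{vol}F(\mathbf C^n)<\infty$, then $\int_{\mathbf C^n}\#F^{-1}(y)\,dy=\infty$, and for every $q$ the set $\{y:\#F^{-1}(y)\ge q\}$ has positive measure.

Theorem 1 takes up Sections 2–8; Theorem 2 follows in Section 9. Throughout, $N=n-1\ge1$, points of the source are written $(z,w)$ with $w=(w_1,\dots,w_N)$, and $\mathbf 1=(1,\dots,1)\in\mathbf C^N$. On a first reading take $N=1$.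

## 2. Three tools: volume, Runge on scattered convex sets, Brouwer

*Volume.* If $G$ is holomorphic with $JG\equiv1$ and $S$ is measurable, then $\operatorname{vol}G(S)\le\operatorname{vol}S$. Indeed $G$ is a local diffeomorphism with real Jacobian $|JG|^2=1$; overlaps can only decrease the volume.

*Automorphisms.* Here an automorphism is a biholomorphic map of $\mathbf C^n$ onto itself. The ones we build are made from shears such as
$$(z,w)\mapsto\Big(z+\sum_lg_l(w_l),\,w\Big),\qquad(z,w)\mapsto(z,\,w+(h^1(z),\dots,h^N(z))),$$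
with entire $g_l,h^l$. A shear has Jacobian $1$, and its inverse is the shear with the opposite sign.

To steer shears we need entire functions with nearly prescribed constant values on many sets at once. For $E\subset\mathbf C$ and $t\ge0$ put $E(t)=\{\zeta:\operatorname{dist}(\zeta,E)\le t\}$. If $E$ is compact and convex, so is $E(t)$.

**Lemma 1.** Let $(E_l)$ be a countable, locally finite family of pairwise disjoint nonempty compact convex subsets of $\mathbf C$, and let $c_l\in\mathbf C$, $t_l>0$. There is an entire $g$ with $|g-c_l|<t_l$ on $E_l$ for all $l$.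

For example, the discs of radius $m$ about $10m^2$, $m\ge1$, are disjoint and locally finite, so some entire $g$ is within $2^{-m}$ of $(-1)^m$ on the $m$-th disc for every $m$.

**Proof.** *A remark on connectedness.* If $\Omega\subset\mathbf C$ is open and connected and $E\subset\Omega$ is compact, convex and nonempty, then $\Omega\setminus E$ is connected. Let $a,b\in\Omega\setminus E$, and choose $t>0$ with $E(t)\subset\Omega$ and $a,b\notin E(t)$. Take a path in $\Omega$ from $a$ to $b$. If it meets $E(t)$, its first and last points in $E(t)$ lie on $\partial E(t)$. This boundary is homeomorphic to a circle, since $E(t)$ is a compact convex set with interior, and it misses $E$. So we may replace the middle part of the path by an arc of $\partial E(t)$.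

*Exhaustion.* Let $K_0=\emptyset$. For $j\ge1$ let $X_j$ be the union of $\Delta_j$ and the finitely many $E_l$ that meet $\Delta_j$, and let $K_j$ be $X_j$ together with the bounded components of $\mathbf C\setminus X_j$. Then $K_j$ is compact with connected complement, and $K_j\subset K_{j+1}$ because $X_j\subset X_{j+1}$. Each $E_l$ is contained in $K_j$ or disjoint from it: if $E_l$ does not meet $\Delta_j$, it is disjoint from $X_j$, and being connected it lies in one component of $\mathbf C\setminus X_j$. Let $\mathcal E_j=\{l:E_l\subset K_{j+1},\ E_l\cap K_j=\emptyset\}$. This set is finite by local finiteness, and since $\bigcup_jK_j=\mathbf C$, each $l$ lies in exactly one $\mathcal E_j$, $j\ge0$.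

*Approximation.* By the remark, applied to the sets $E_l$, $l\in\mathcal E_j$, one after the other, the compact set $K_j\cup\bigcup_{l\in\mathcal E_j}E_l$ has connected complement. The function that is $0$ near $K_j$ and equals $c_l-(f_0+\dots+f_{j-1})$ near $E_l$, $l\in\mathcal E_j$, is holomorphic near this set. So Runge's theorem gives, inductively for $j\ge0$, polynomials $f_j$ with
$$|f_j|<2^{-j-1}\tau_j\ \text{ on }K_j,\qquad |f_0+\dots+f_j-c_l|<t_l/2\ \text{ on }E_l,\ l\in\mathcal E_j,$$
where $\tau_j=\min(\{1\}\cup\{t_l:E_l\subset K_j\})$. The series $g=\sum f_j$ converges locally uniformly. If $l\in\mathcal E_j$, then $E_l\subset K_i$ for $i>j$, so on $E_l$ we get $|g-c_l|<t_l/2+\sum_{i>j}2^{-i-1}t_l\le t_l$. $\square$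

The second lemma says that a map close to the identity on a ball has an inverse close to the identity at the center.

**Lemma 2.** Let $\Psi$ be injective on a set containing the closed max-norm ball $\mathbb B$ of radius $t$ about $q\in\mathbf C^n$, continuous on $\mathbb B$, with $|\Psi-\mathrm{id}|\le t$ on $\mathbb B$. Then $q\in\Psi(\mathbb B)$, that is, $|\Psi^{-1}(q)-q|\le t$.

**Proof.** The continuous map $p\mapsto p-\Psi(p)+q$ sends $\mathbb B$ into $\mathbb B$. By Brouwer it has a fixed point $p$, and then $\Psi(p)=q$. $\square$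

## 3. Where composing with automorphisms stalls

For $X\ge1$ let
$$A(z,w)=(Xe^{z/X},\,w_1e^{-z/X},\,w_2,\dots,w_N).$$
Then $JA\equiv1$, $A(\mathbf C^n)=\mathbf C^*\times\mathbf C^N$, and $A(z,w)=A(\zeta,\omega)$ iff $z-\zeta\in2\pi iX\mathbf Z$ and $w=\omega$. As $X\to\infty$, $A-(X,0,\dots,0)\to\mathrm{id}$ uniformly on compact sets.

The sensible first attempt is to improve $A$ by an automorphism $B$ with $JB\equiv1$: put $F=A\circ B^{-1}$ and choose $B$ so that $F$ misses a compact "hole" $H$. This fails at once, because $F$ has the same image $\mathbf C^*\times\mathbf C^N$ for every $B$. What can be achieved is a local version: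
$$F(P_k)\cap H=\emptyset\iff B(A^{-1}(H))\cap P_k=\emptyset .$$
So we should take a sequence $B_k$ that pushes the preimages of $H$ out of larger and larger $P_k$, in such a way that $F_k=A\circ B_k^{-1}$ converges. The limit of the $F_k$ then misses the interior of $H$. The $B_k$ themselves cannot be expected to converge. Two obstacles remain, and each dictates a part of the construction.

*Volume.* A hole reserved at stage $k$ must avoid $F_k(P_k)$. If pushing is all we do, nothing keeps $\operatorname{vol}F_k(P_k)$ small. Already for $B=\mathrm{id}$ and $k<\pi X$ the map $A$ is injective on $P_k$, since $z$-coordinates there differ by less than $2\pi X$ in imaginary part, so $\operatorname{vol}A(P_k)=\pi^nk^{2n}$. Therefore, when passing from $P_k$ to $P_{k+1}$, we cut most of $P_{k+1}\setminus P_k$ into small cells and send different cells into different sheets of the exponential over one and the same small set. This is the fold. The "walls" between the cells are not controlled, but they have small volume and hence small image volume, because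 the Jacobian is $1$.

*Sheets lying over the same $w$.* To push a point with $z\in\Delta_k$ and some $w_l\notin\Delta_k$ away from $P_k$ without moving $P_k$, we cannot begin with a shear $w\mapsto w+h(z)$, whose $h$ must be small on $\Delta_k$. We must begin with $z\mapsto z+g(w_l)$. But the preimage of $H$ under $A$ is a stack of translates by $(2\pi iXm,0)$, all with the same $w$-coordinates, and $g$ has one value at each point. It cannot be near $d$ for the finitely many near sheets and near $0$ for the far sheets, which we want to leave almost fixed so as to keep control of infinitely many preimages. The remedy is to give each sheet its own region in the $w$-plane once and for all, by composing $A$ with one shear $w\mapsto w-f(z)\mathbf 1$.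

## 4. Spreading the sheets of the exponential map

From now on $0<\varepsilon<1$ is given. Fix $X\ge1$ with $|A-(X,0)-\mathrm{id}|<\varepsilon/4$ on $P_2$. For $m\in\mathbf Z\setminus\{0\}$ let
$$\delta_m=\tfrac1{|m|+2},\qquad\eta_m=\tfrac{\delta_m}8,\qquad N_m=10\,m|m|,$$
$$S_m=\{|\mathrm{Re}\,z|\le|m|,\ |\mathrm{Im}\,z-2\pi Xm|\le\pi X-\delta_m\},\qquad V_m=\{|\zeta-N_m|\le|m|\}.$$
The rectangle $S_m$ nearly fills the $m$-th strip as $|m|\to\infty$; $V_m$ is the region of the $w_l$-planes assigned to sheet $m$.

The sets $S_m(\delta_m/2)$ are pairwise disjoint and locally finite, and so are the $V_m(1)$: for $m>0$ the centers of $V_m(1)$ and $V_{m+1}(1)$ are $20m+10$ apart and the radii sum to $2m+3$; negative $m$ is symmetric; and $V_{\pm1}(1)$ are discs of radius $2$ about $\pm10$. Moreover, if $|m|>M\ge1$, then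
$$|\mathrm{Im}\,z|>2\pi XM+\pi X\ \text{ on }S_m(\delta_m/2),\qquad|\zeta|\ge|\mathrm{Re}\,\zeta|\ge10M^2+19M+8\ \text{ on }V_m(1),\tag{1}$$
the latter because $10m^2-|m|-1\ge10(M+1)^2-(M+1)-1$.

On $S_m$ we have $|\mathrm{Im}\,z|\ge\pi X>2$, so $\Delta_2$ misses all $S_m$. By Lemma 1 choose $f$ entire with $|f-N_m|<\delta_m$ on $S_m$ ($m\ne0$) and $|f|<\varepsilon/4$ on $\Delta_2$, and let
$$A'(z,w)=A(z,\,w-f(z)\mathbf 1),\qquad JA'\equiv1 .$$
On $P_1$ the point $(z,w-f(z)\mathbf 1)$ lies in $P_2$, hence
$$|A'-(X,0)-\mathrm{id}|<\varepsilon/4+\varepsilon/4=\varepsilon/2\quad\text{on }P_1.\tag{2}$$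

*Exhaustion of the target.* For $R>0$, $0<\delta<1$ put
$$\mathfrak B_R=A\{|\mathrm{Re}\,z|\le R,\ |w_l|\le R\ \forall l\},\quad\mathfrak B_{R,\delta}=A\{|\mathrm{Re}\,z|\le R,\ |\mathrm{Im}\,z|\le\pi X-\delta,\ |w_l|\le R\ \forall l\}.$$
Since $x=A(z,w)$ satisfies $|x_1|=Xe^{\mathrm{Re}\,z/X}$ and $x_1x_2=Xw_1$,
$$\mathfrak B_R=\{Xe^{-R/X}\le|x_1|\le Xe^{R/X},\ |x_1x_2|\le XR,\ |x_l|\le R\ (3\le l\le n)\},$$
and $\mathfrak B_{R,\delta}$ is the part of $\mathfrak B_R$ where $|\arg x_1|\le\pi-\delta/X$. Hence these sets are compact, and their boundaries lie in finite unions of real hypersurfaces, so they are null. Also $\mathfrak B_R\subset\operatorname{int}\mathfrak B_{R'}$ for $R<R'$, and $\bigcup_R\mathfrak B_R=\mathbf C^*\times\mathbf C^N$. Finally, $\mathfrak B_{R,\delta}$ does not meet $\{x_1\in(-\infty,0)\}$, and $\operatorname{vol}(\mathfrak B_R\setminus\mathfrak B_{R,\delta})\to0$ as $\delta\to0$.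

*Preimages.* By the periodicity of $A$, $A'^{-1}(\mathfrak B_{R,\delta})=\bigcup_{m\in\mathbf Z}\Lambda_m(R,\delta)$ with the compact sets
$$\Lambda_m(R,\delta)=\{|\mathrm{Re}\,z|\le R,\ |\mathrm{Im}\,z-2\pi Xm|\le\pi X-\delta,\ |w_l-f(z)|\le R\ \forall l\}.$$
If $m\ne0$, $|m|\ge R$ and $\delta_m\le\delta$, then $z\in S_m$ on $\Lambda_m(R,\delta)$, so $|f(z)-N_m|<1$ there and
$$\Lambda_m(R,\delta)\subset S_m\times\{|\zeta-N_m|\le R+1\}^N.\tag{3}$$

**Definition (sheets of a hole).** If $H\subset\mathbf C^*\times\mathbf C^N$ is compact and does not meet $\{x_1\in(-\infty,0)\}$, put $H^m=A'^{-1}(H)\cap\{|\mathrm{Im}\,z-2\pi Xm|<\pi X\}$ for $m\in\mathbf Z$.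

By compactness $H\subset\mathfrak B_{R,\delta}$ for some $R,\delta$. So $A'^{-1}(H)$ is the disjoint union of the sets $H^m=A'^{-1}(H)\cap\Lambda_m(R,\delta)$, and these are compact.

*Example.* Let $n=2$ and let $H$ be a small closed cube about $(X,0)=A(0,0)$. Let $H_*$ be the part of $A^{-1}(H)$ in $|\mathrm{Im}\,z|<\pi X$, a small neighborhood of $(0,0)$. The sheets of $H$ under $A$ are the translates $H_*+(2\pi iXm,0)$. Under $A'$ the $m$-th sheet is $\{(z+2\pi iXm,\ w+f(z+2\pi iXm)):(z,w)\in H_*\}$, whose $w$-coordinates are close to $N_m$. The sheets are now separated in both coordinates.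

## 5. Product-shaped traps for the preimages

Shears can move a set while leaving $P_k$ almost fixed if the set has product structure: a $z$-factor, or some $w_l$-factor, must be separated from $\Delta_k$. So we keep the near sheets of our holes inside a finite union of such products, and the far sheets almost where $A'$ put them. The next definition records exactly this. Squares and cubes are closed and axis-parallel.

**Definition (state).** A state of level $k\ge1$ consists of an automorphism $B_k$ of $\mathbf C^n$ with $JB_k\equiv1$, a number $R_k\ge k$, an integer $M_k\ge\max(k+2,R_k+2)$, a compact set $H_k$, a finite family $\mathcal Q_k$ of closed squares, and a finite family $\mathcal T_k$ of compact convex plane sets. With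
$$U_k=\{|\mathrm{Re}\,z|\le M_k+1,\ |\mathrm{Im}\,z|\le2\pi XM_k+\pi X-\tfrac12\delta_{M_k}\},\quad\rho_k=10M_k^2+M_k+2,\quad F_k=A'\circ B_k^{-1},$$
the following is required.

1. $\Delta_k$ and the $Q\in\mathcal Q_k$ are pairwise disjoint subsets of $U_k$; $\Delta_k$ and the $T\in\mathcal T_k$ are pairwise disjoint subsets of $\Delta_{\rho_k}$.
2. $H_k\subset\mathfrak B_{R_k}$ is a finite (possibly empty) union of closed cubes, not meeting $\{x_1\in(-\infty,0)\}$; and $F_k(P_k)\subset\operatorname{int}\mathfrak B_{R_k}$.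
3. For $|m|\le M_k$: $B_k(H_k^m)\subset C_k$, where
$$C_k=\bigcup_{Q\in\mathcal Q_k}Q\times\Delta_k^N\ \cup\ \bigcup U_k\times T_1\times\dots\times T_N,$$
the second union over $(T_1,\dots,T_N)\in(\mathcal T_k\cup\{\Delta_k\})^N\setminus\{(\Delta_k,\dots,\Delta_k)\}$.
4. For $|m|>M_k$: $H_k^m\subset S_m\times\{|\zeta-N_m|\le R_k+1\}^N$.
5. For $|m|>M_k$: $|B_k(p)-p|\le(1-2^{-k})\eta_m$ for $p\in S_m\times V_m^N$.

*Examples.* For $n=2$ the trap is $C_k=\bigcup_QQ\times\Delta_k\cup\bigcup_TU_k\times T$: either $w\in\Delta_k$ and $z$ is in a square off $\Delta_k$, or $w$ is in a convex set off $\Delta_k$ and $z$ is anywhere in the rectangle $U_k$. The trivial state has $B_k=\mathrm{id}$ and $H_k,\mathcal Q_k,\mathcal T_k$ empty, with $R_k\ge k$ so large that $A'(P_k)\subset\operatorname{int}\mathfrak B_{R_k}$, and any admissible $M_k$; condition 1 holds since $\Delta_k\subset U_k\cap\Delta_{\rho_k}$, and the rest is clear.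

The definition does what it should:
$$F_k(P_k)\cap H_k=\emptyset.\tag{4}$$
By condition 1, $C_k\cap P_k=\emptyset$, which takes care of the sheets with $|m|\le M_k$. Let $|m|>M_k$. Then $R_k+1\le|m|$, so $H_k^m\subset S_m\times V_m^N$ by condition 4. By condition 5, points of $B_k(H_k^m)$ have $w_1\in V_m(1)$, which misses $\Delta_k$ by (1). Hence $B_k(A'^{-1}(H_k))\cap P_k=\emptyset$, which is (4).

## 6. Reserving new holes at the price of thin walls

The next lemma enlarges the set of holes so that almost everything in a large $\mathfrak B_{R_k}$ is reserved. Up to $\varepsilon'$, the only new unreserved volume is the part of $F(P_k)$ outside the old region.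

**Lemma 3.** Let $k\ge1$, $B$ an automorphism with $JB\equiv1$, $F=A'\circ B^{-1}$, $\varepsilon'>0$. Suppose given $R^\circ\ge0$, integers $L^\circ\ge M^\circ\ge k+1$, a compact $U^\circ\subset\mathbf C$, a compact convex $V^\circ\subset\mathbf C$, and a finite union of closed cubes $H^\circ\subset\mathfrak B_{R^\circ}$ not meeting $\{x_1\in(-\infty,0)\}$, such that

(i) for $|m|>L^\circ$: $|B-\mathrm{id}|\le(1-2^{-k})\eta_m$ on $S_m\times V_m^N$;

(ii) for $|m|\le M^\circ$: $B(H^{\circ m})\subset U^\circ\times(V^\circ)^N$; and $V^\circ$ is disjoint from $\Delta_k$ and from $V_m(1)$ for $|m|>M^\circ$;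

(iii) for $|m|>M^\circ$: $H^{\circ m}\subset S_m\times\{|\zeta-N_m|\le R^\circ+1\}^N$ and $B(H^{\circ m})\subset S_m(\delta_m/2)\times V_m(1)^N$.

Then there is a state of level $k$ with $B_k=B$, $R_k>R^\circ$, $H_k\supset H^\circ$ and
$$\operatorname{vol}(\mathfrak B_{R_k}\setminus H_k)\le\operatorname{vol}(\mathfrak B_{R^\circ}\setminus H^\circ)+\operatorname{vol}(F(P_k)\setminus\mathfrak B_{R^\circ})+\varepsilon'.\tag{5}$$
The case $H^\circ=U^\circ=V^\circ=\emptyset$, $R^\circ=0$, with $\mathfrak B_{R^\circ}$ replaced by $\emptyset$, is allowed.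

**Proof.** **Step 1: constants.** We fix how far out to look, in the following order.

- $R_k>R^\circ$ with $R_k\ge k$ and $F(P_k)\subset\operatorname{int}\mathfrak B_{R_k}$; possible because $F(P_k)$ is a compact subset of $\mathbf C^*\times\mathbf C^N$.
- $\delta\in(0,1)$ with $\operatorname{vol}(\mathfrak B_{R_k}\setminus\mathfrak B_{R_k,\delta})<\varepsilon'/4$.
- An integer $L\ge\max(L^\circ,R_k+1)$ with $\delta_m\le\delta$ for $|m|>L$. By (3), for $|m|>L$,
$$\Lambda_m(R_k,\delta)\subset S_m\times\{|\zeta-N_m|\le R_k+1\}^N\subset S_m\times V_m^N.\tag{6}$$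
- $\rho'>k$ with $B\big(\bigcup_{|m|\le L}\Lambda_m(R_k,\delta)\big)\subset\Delta_{\rho'}^{\,n}$.
- An integer $M_k\ge\max(L,k+2,R_k+2,\rho')$ so large that $U^\circ\subset U_k$ and $V^\circ\subset\Delta_{\rho_k}$.

Then $\Delta_{\rho'}\subset U_k\cap\Delta_{\rho_k}$. Also $S_m(\delta_m/2)\subset U_k$ for $0<|m|\le M_k$: on this set $|\mathrm{Re}\,z|\le|m|+1$ and $|\mathrm{Im}\,z|\le2\pi X|m|+\pi X-\delta_m/2$, and $\delta_m\ge\delta_{M_k}$.

**Step 2: the trap.** We build $\mathcal Q_k$ and $\mathcal T_k$ so that $C_k$ and $P_k$ fill almost all of $\Delta_{\rho'}^{\,n}$. Call $V^\circ$ (if nonempty) and the discs $V_m(1)$, $M^\circ<|m|\le M_k$, the special sets. They are pairwise disjoint by (1) and (ii). They miss $\Delta_k$, by (ii) and by (1) with $M^\circ\ge k+1$. They lie in $\Delta_{\rho_k}$, since $|\zeta|\le10m^2+|m|+1\le\rho_k$ on $V_m(1)$. For small $\sigma>0$ let $\mathcal Q_k$ be a finite family of disjoint closed squares in $\Delta_{\rho'}\setminus\Delta_k$ covering it up to area $\sigma$. Let $\mathcal T_k$ consist of the special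 sets and finitely many disjoint closed squares in $\Delta_{\rho'}\setminus(\Delta_k\cup\text{special sets})$ covering that set up to area $\sigma$. (In both cases take small grid squares inside the interior and shrink them slightly.) Condition 1 holds.

**Step 3: the walls are thin.** Let $W=\Delta_{\rho'}^{\,n}\setminus(P_k\cup C_k)$ and $(z,w)\in W$. If all $w_l\in\Delta_k$, then $z\in\Delta_{\rho'}\setminus(\Delta_k\cup\bigcup\mathcal Q_k)$, a set of area at most $\sigma$. Otherwise some $w_l$ lies in $\Delta_{\rho'}\setminus(\Delta_k\cup\bigcup\mathcal T_k)$, again of area at most $\sigma$: if not, $w$ would lie in some product $T_1\times\dots\times T_N$ other than $\Delta_k^N$, and since $z\in\Delta_{\rho'}\subset U_k$ this gives $(z,w)\in C_k$. Hence $\operatorname{vol}W\le(N+1)\sigma(\pi\rho'^2)^N$. Since $W$ is a finite Boolean combination of products of plane sets with null boundaries, $\partial W$ is null. So $\operatorname{vol}\overline W=\operatorname{vol}W<\varepsilon'/4$ for small $\sigma$.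

**Step 4: the new holes.** We reserve nearly everything that is neither old nor hit by $P_k$ or by the walls. Let
$$O=\operatorname{int}\mathfrak B_{R_k,\delta}\setminus\big(\mathfrak B_{R^\circ}\cup F(P_k)\cup F(\overline W)\big),$$
an open set. Let $Y\subset O$ be a finite union of closed cubes with $\operatorname{vol}(O\setminus Y)<\varepsilon'/4$, and put $H_k=H^\circ\cup Y$. Then
$$\mathfrak B_{R_k}\setminus H_k\subset(\mathfrak B_{R^\circ}\setminus H^\circ)\cup(F(P_k)\setminus\mathfrak B_{R^\circ})\cup F(\overline W)\cup(\mathfrak B_{R_k}\setminus\operatorname{int}\mathfrak B_{R_k,\delta})\cup(O\setminus Y),$$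
for a point of the left side that is in none of the first four sets is in $O$, and it is not in $Y$. The last three sets have volume less than $\varepsilon'/4$ each; for the first of these use $\operatorname{vol}F(\overline W)\le\operatorname{vol}\overline W$. This proves (5). Condition 2 is clear, and condition 5 follows from (i) because $M_k\ge L\ge L^\circ$.

**Step 5: conditions 3 and 4 for the new holes.** Note $Y^m\subset\Lambda_m(R_k,\delta)$.

- $|m|\le L$: $B(Y^m)\subset\Delta_{\rho'}^{\,n}$. If $p\in Y^m$, then $F(B(p))=A'(p)\in Y$, so $B(p)\notin P_k\cup\overline W$. Hence $B(p)\in C_k$.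
- $L<|m|\le M_k$: by (6), $Y^m\subset S_m\times V_m^N$, and by (i) $B$ moves these points by at most $\eta_m<\delta_m/2$. So $B(Y^m)\subset S_m(\delta_m/2)\times V_m(1)^N\subset U_k\times V_m(1)^N\subset C_k$.
- $|m|>M_k$: (6) is what condition 4 requires.

**Step 6: conditions 3 and 4 for the old holes.**

- $|m|\le M^\circ$: by (ii), $B(H^{\circ m})\subset U_k\times(V^\circ)^N\subset C_k$.
- $M^\circ<|m|\le M_k$: by (iii), $B(H^{\circ m})\subset S_m(\delta_m/2)\times V_m(1)^N\subset U_k\times V_m(1)^N\subset C_k$.
- $|m|>M_k$: condition 4 holds by (iii), since $R^\circ<R_k$. $\square$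

## 7. Pushing the traps away and folding the next shell

**Lemma 4.** Given a state of level $k$ and $\varepsilon'>0$, there is an automorphism $B_{k+1}$, $JB_{k+1}\equiv1$, such that, with $F_{k+1}=A'\circ B_{k+1}^{-1}$:

(α) $|F_{k+1}-F_k|<\varepsilon'$ on $P_k$;

(β) $\operatorname{vol}(F_{k+1}(P_{k+1})\setminus\mathfrak B_{R_k})<\varepsilon'$;

(γ) the hypotheses of Lemma 3 hold at level $k+1$ with $B=B_{k+1}$, $R^\circ=R_k$, $H^\circ=H_k$, $M^\circ=M_k$ and suitable $L^\circ,U^\circ,V^\circ$.

We shall take $B_{k+1}=\varphi^{-1}\pi B_k$, so that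
$$F_{k+1}=F_k\circ\pi^{-1}\circ\varphi,$$
where $\pi$ (the push) and $\varphi$ (the fold) are compositions of three shears each. The push moves the trap $C_k$ to a remote set, almost fixing $P_k$ and the far sheets. The fold sends the cells of $P_{k+1}\setminus P_k$ into far sheets of $A'$, almost fixing $P_k$, the remote set, and the holes' preimages in the far sheets.

Write $M,R,U,\rho$ for $M_k,R_k,U_k,\rho_k$ and $\delta=\delta_M$. All entire functions below come from Lemma 1. A small number $\theta>0$ is fixed after all other parameters ($\theta_0,s,\sigma$, the squares, the integers $m(c)$, $\theta_1$), and the entire functions are chosen after $\theta$. Put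
$$\theta_m=\min(\theta,\,2^{-k-4}\eta_m).$$

### 7.1 The push $\pi$

**Step 1: where to push.** We choose the remote set $U^\circ\times(V^\circ)^N$. Let $d=2M+10$, $C=\rho+k+10$, $e=-(Nd+M+2)-(k+10)$, and
$$V^\circ=\{|\zeta-iC|\le\rho+2\},$$
$$U^\circ=\{e-M-2\le\mathrm{Re}\,\zeta\le e+Nd+M+2,\ |\mathrm{Im}\,\zeta|\le2\pi XM+\pi X-\tfrac\delta8\},$$
$$U^-=\{e-M-\tfrac32\le\mathrm{Re}\,\zeta\le e+Nd+M+\tfrac32,\ |\mathrm{Im}\,\zeta|\le2\pi XM+\pi X-\tfrac\delta4\}.$$
Then $U^-(\delta/8)\subset U^\circ$, and $\mathrm{Re}\,\zeta\le-(k+10)$ on $U^\circ$. On $V^\circ$ we have $|\zeta|\ge C-\rho-2=k+8$, so $V^\circ$ misses $\Delta_{k+2}$. Also $|\mathrm{Re}\,\zeta|\le\rho+2=10M^2+M+4$ on $V^\circ$, so $V^\circ$ misses $V_m(1)$ for $|m|>M$ by (1).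

**Step 2: the three shears.** For $N=1$ the plan is this. A trap point with $w\in T$ is first moved by $d$ in $z$, which takes it off the $z$-range $U\supset\Delta_k$. Now every trap point, of either kind, has $z$ away from $\Delta_k$ and can be moved by $iC$ in $w$. Finally, since $w$ is now in $V^\circ$, we can move $z$ by $e$, to the left of everything the fold will use.

Let $0<\theta_0\le\delta/16$ be such that $\Delta_k(\theta_0)$ and the $Q(\theta_0)$, $Q\in\mathcal Q_k$, are pairwise disjoint and $\Delta_k(\theta_0)$ misses all $T\in\mathcal T_k$. Require $\theta\le\theta_0/10$. Choose entire $g_1,h_1,g_2$ with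

- $|g_1|<\theta/N$ on $\Delta_k(\theta_0)$; $|g_1-d|<\theta/N$ on each $T\in\mathcal T_k$; $|g_1|<\theta_m/N$ on $V_m(1)$, $|m|>M$;
- $|h_1|<\theta$ on $\Delta_k(\theta_0)$; $|h_1-iC|<\theta$ on $Q(\theta_0)$, $Q\in\mathcal Q_k$, and on $U(\theta_0)+jd$, $1\le j\le N$; $|h_1|<\theta_m$ on $S_m(\delta_m/2)$, $|m|>M$;
- $|g_2|<\theta$ on $\Delta_k(\theta_0)$; $|g_2-e|<\theta$ on $V^\circ$; $|g_2|<\theta_m$ on $V_m(1)$, $|m|>M$.

Lemma 1 applies, because for each function the sets are convex, locally finite and disjoint:

- For $g_1$: the $T$'s and $\Delta_k(\theta_0)$ lie in $\Delta_\rho$, and $\rho<10M^2+19M+8$; use (1).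
- For $h_1$: $Q(\theta_0),\Delta_k(\theta_0)\subset U(\theta_0)$. The translates $U(\theta_0)+jd$, $0\le j\le N$, are disjoint since $U$ has width $2M+2$. They all lie in $|\mathrm{Im}|<2\pi XM+\pi X$; use (1).
- For $g_2$: by Step 1, $V^\circ$ misses $\Delta_k(\theta_0)\subset\Delta_{k+1}$ and the $V_m(1)$; use (1) for $\Delta_{k+1}$ and $V_m(1)$.

Let
$$\pi_1=\Big(z+\sum_lg_1(w_l),\,w\Big),\quad\pi_2=(z,\,w+h_1(z)\mathbf 1),\quad\pi_3=(z+g_2(w_1),\,w),\quad\pi=\pi_3\pi_2\pi_1 .$$

**Step 3: three properties of the push.** We check that $\pi$ moves the trap as planned and almost nothing else.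

$$\pi(C_k)\subset U^-\times\{|\zeta-iC|\le\rho+1\}^N.\tag{A1}$$
Let first $p\in Q\times\Delta_k^N$. After $\pi_1$, $z\in Q(\theta)$. After $\pi_2$, $|w_l-iC|\le k+\theta$, so $w_1\in V^\circ$. After $\pi_3$, $z\in U(2\theta)+e$. Now let $p\in U\times T_1\times\dots\times T_N$ with $j\ge1$ factors different from $\Delta_k$. After $\pi_1$, $z\in U(\theta)+jd$. After $\pi_2$, since $|w_l|\le\rho$ before, $|w_l-iC|\le\rho+\theta$, so $w_1\in V^\circ$. After $\pi_3$, $z\in U(2\theta)+jd+e$. As $2\theta\le\delta/80$ and $0\le j\le N$, these $z$ lie in $U^-$.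

$$|\pi-\mathrm{id}|\le2\theta\ \text{ on }\Delta_{k+\theta_0/2}^{\,n}.\tag{A2}$$
Each shear moves its coordinates by less than $\theta$ ($z$ is moved twice, each $w_l$ once). As $\theta_0/2+\theta\le\theta_0$, all arguments of $g_1,h_1,g_2$ stay in $\Delta_k(\theta_0)$.

$$|\pi-\mathrm{id}|\le2\theta_m\ \text{ on }S_m(\delta_m/4)\times V_m(\tfrac12)^N,\ |m|>M.\tag{A3}$$
Each shear moves its coordinates by less than $\theta_m$. As $\theta_m<\delta_m/8$, the arguments stay in $V_m(1)$, $S_m(\delta_m/2)$, $V_m(1)$ respectively.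

### 7.2 The fold $\varphi$

**Step 4: cutting the shell into cells.** Let $b=R+k+6$, and choose $s\in(0,\frac18]$ and $\sigma>0$ with
$$9\pi s^2(\pi(k+4)^2)^N+(N+2)\sigma(\pi(k+1)^2)^N<\varepsilon'.\tag{7}$$
Let $q_1,\dots,q_I$ be disjoint closed squares of side $\le s$ in $\Delta_{k+1}\setminus\Delta_k$ covering it up to area $\sigma$. Let $r_1,\dots,r_{I'}$ be disjoint closed squares of side $\le s$ in $\Delta_{k+1}$ covering it up to area $\sigma$. Let
$$\mathcal P^*=\{\Delta_k,q_1,\dots,q_I\}^N\setminus\{(\Delta_k,\dots,\Delta_k)\},$$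
whose elements $T=(T_1,\dots,T_N)$ are also regarded as products. The cells are

- (I) $q_i\times\Delta_k^N$,
- (II) $r_j\times T$ with $T\in\mathcal P^*$.

Let $W'=P_{k+1}\setminus(P_k\cup\text{cells})$ be the walls. For $(z,w)\in W'$ there are three cases: $w\in\Delta_k^N$, and then $z\in\Delta_{k+1}\setminus(\Delta_k\cup\bigcup q_i)$; or $w\in T\in\mathcal P^*$, and then $z\in\Delta_{k+1}\setminus\bigcup r_j$; or some $w_l\in\Delta_{k+1}\setminus(\Delta_k\cup\bigcup q_i)$, with $N$ choices of $l$. Hence
$$\operatorname{vol}W'\le(N+2)\sigma(\pi(k+1)^2)^N.\tag{8}$$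
Every cell lies in $P_{k+1}$, so $P_{k+1}=P_k\cup W'\cup\bigcup c$, the union over all cells $c$.

**Step 5: addresses for the cells.** We give each cell its own sheet of $A'$, and first its own place in the $z$-plane, so that a function of $z$ can tell the cells apart. Put $a_{l,i}=4(k+2)(I+1)^{l-1}i$, and for $T\in\mathcal P^*$ let $a_T=\sum a_{l,i_l}$, summed over those $l$ for which $T_l$ is a square $q_{i_l}$. By uniqueness of base-$(I+1)$ expansions, the $a_T$ are distinct positive multiples of $4(k+2)$. Choose $M'\ge\max(M,R+2k+10)$ with $\delta_m\le s$ for $m>M'$, and assign to the cells $c$ distinct integers $m(c)>M'$, called used. Let $\operatorname{ctr}$ denote the center, $\operatorname{ctr}\Delta_k=0$. Put $\kappa_c=\operatorname{ctr}q_i$ for type I and $\kappa_c=\operatorname{ctr}r_j+a_T$ for type II.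

**Step 6: the three shears.** For $N=1$ the plan for a cell $r_j\times q_i$ is: translate $z$ by about $a_{1,i}$, which tells different $q_i$ apart; then, as a function of $z$, translate $w$ to a neighborhood of $N_m+b$, $m=m(c)$; then, as a function of $w$, translate $z$ to a neighborhood of $2\pi iXm$. For a cell $q_i\times\Delta_k$ the first translation is about $0$. The shift $b$ separates the place in sheet $m$ where the cell lands from the place, within $R+2$ of $N_m$, where hole preimages live.

Let $0<\theta_1\le\min(\theta_0,s/8)$ be such that $\Delta_k(\theta_1),q_1(\theta_1),\dots,q_I(\theta_1)$ are pairwise disjoint and the $r_j(\theta_1)$ are pairwise disjoint. Require $\theta\le\theta_1/10$. Choose entire functions with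

- $G_l$ ($1\le l\le N$): $|G_l|<\theta/N$ on $\Delta_k(\theta_1)$ and on $V^\circ$; $|G_l-a_{l,i}|<\theta/N$ on $q_i$; $|G_l|<\theta_m/N$ on $V_m(1)$, $|m|>M$;
- $h=(h^1,\dots,h^N)$: $|h^l|<\theta$ on $\Delta_k(\theta_1)$ and on $U^\circ$; $|h^l|<\theta_m$ on $S_m(\delta_m/2)$, $|m|>M$; $|h^l-(N_m+b)|<\theta$ on $q_i(\theta_1)$, where $m=m(q_i\times\Delta_k^N)$; $|h^l-(N_m+b-\operatorname{ctr}T_l)|<\theta$ on $r_j(\theta_1)+a_T$, where $m=m(r_j\times T)$;
- $G'$: $|G'|<\theta$ on $\Delta_k(\theta_1)$ and on $V^\circ$; for unused $m$ with $|m|>M$, $|G'|<\theta_m$ on $V_m(1)$; for used $m=m(c)$, $|G'|<\theta_m$ on $\{|\zeta-N_m|\le R+3\}$ and $|G'-(2\pi iXm-\kappa_c)|<\theta$ on $v_m:=\{|\zeta-N_m-b|\le k+2\}$.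

Again the sets for each function are convex, locally finite and disjoint:

- For $G_l$: $\Delta_k(\theta_1)$ and the $q_i$ are disjoint and lie in $\Delta_{k+2}$, which misses $V^\circ$ (where $|\zeta|\ge k+8$) and, by (1), $V_m(1)$ for $|m|>M\ge k+2$. Also $V^\circ\cap V_m(1)=\emptyset$ for $|m|>M$.
- For $h^l$: $\Delta_k(\theta_1),q_i(\theta_1)\subset\Delta_{k+2}$ and $r_j(\theta_1)+a_T\subset\Delta_{k+2}+a_T$. The discs $\Delta_{k+2}$ and $\Delta_{k+2}+a_T$ are pairwise disjoint; they lie in $\mathrm{Re}\ge-(k+2)$ and in $|\mathrm{Im}|\le k+2\le M$. The set $U^\circ$ lies in $\mathrm{Re}\le-(k+10)$ and in $|\mathrm{Im}|<2\pi XM+\pi X$. Use (1) for $S_m(\delta_m/2)$.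
- For $G'$: $b-(k+2)=R+4>R+3$ and $b+k+2=R+2k+8\le m$ for used $m$, so for used $m$ the two discs are disjoint subsets of $V_m(1)$. The rest is as for $G_l$.

Let
$$\varphi_1=\Big(z+\sum_lG_l(w_l),\,w\Big),\quad\varphi_2=(z,\,w+h(z)),\quad\varphi_3=(z+G'(w_1),\,w),\quad\varphi=\varphi_3\varphi_2\varphi_1 .$$

**Step 7: four properties of the fold.** We check that $\varphi$ moves the cells as planned and almost nothing that matters to the holes.

$$|\varphi-\mathrm{id}|\le2\theta\ \text{ on }P_k.\tag{B1}$$
Each shear moves its coordinates by less than $\theta$, and all arguments stay in $\Delta_k(\theta_1)$.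

$$\varphi(c)\subset(2\pi iXm+\Delta_{2s})\times\{|\zeta-N_m-b|\le k+2\}^N\ \text{ for each cell }c,\ m=m(c).\tag{B2}$$
After $\varphi_1$, $z\in q_i(\theta)$ for type I and $z\in r_j(\theta)+a_T$ for type II. After $\varphi_2$, $|w_l-N_m-b|\le k+\theta$: for type I because $w_l\in\Delta_k$, for type II because $|w_l-\operatorname{ctr}T_l|\le\max(k,s/\sqrt2)=k$. So $w_1\in v_m$. After $\varphi_3$, $|z-2\pi iXm|\le s/\sqrt2+2\theta\le2s$.

Let $|m|>M$, and put $E=V_m(\frac12)$ if $m$ is unused and $E=\{|\zeta-N_m|\le R+2\}$ if $m$ is used. Then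
$$|\varphi^{-1}(p)-p|\le2\theta_m\ \text{ for }p\in S_m(\delta_m/4)\times E^N.\tag{B3}$$
Apply $\varphi_3^{-1},\varphi_2^{-1},\varphi_1^{-1}$ successively. First $w_1\in E$, so $z$ moves by less than $\theta_m$ and stays in $S_m(\delta_m/2)$. Then each $w_l$ moves by less than $\theta_m$ and lies in $V_m(1)$. Then $z$ moves by less than $\theta_m$.

$$\varphi^{-1}\big(U^-\times\{|\zeta-iC|\le\rho+1\}^N\big)\subset U^\circ\times(V^\circ)^N.\tag{B4}$$
Each of $\varphi_3^{-1},\varphi_2^{-1},\varphi_1^{-1}$ moves its coordinates by less than $\theta$, the arguments staying in $V^\circ,U^\circ,V^\circ$ respectively, because $U^-(2\theta)\subset U^\circ$ and $\rho+1+\theta\le\rho+2$.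

### 7.3 Closeness on $P_k$, volume of the shell, survival of the holes

Let $B_{k+1}=\varphi^{-1}\pi B_k$. Then $JB_{k+1}\equiv1$, $B_{k+1}^{-1}=B_k^{-1}\pi^{-1}\varphi$ and $F_{k+1}=F_k\circ\pi^{-1}\varphi$.

**Step 8: proof of (α).** We show that $\pi^{-1}\varphi$ is almost the identity on $P_k$. By (B1), $\varphi(P_k)\subset\Delta_{k+2\theta}^{\,n}$. The ball of radius $2\theta$ about a point of $\Delta_{k+2\theta}^{\,n}$ lies in $\Delta_{k+4\theta}^{\,n}$, and $4\theta\le\theta_0/2$. So (A2) and Lemma 2 give $|\pi^{-1}-\mathrm{id}|\le2\theta$ on $\Delta_{k+2\theta}^{\,n}$. Hence $|\pi^{-1}\varphi-\mathrm{id}|\le4\theta$ on $P_k$. The map $F_k$ was fixed before $\theta$, is continuous, and $F_k(P_k)\subset\operatorname{int}\mathfrak B_R$. So for $\theta$ small enough (α) holds, and also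
$$F_{k+1}(P_k)\subset\operatorname{int}\mathfrak B_R.\tag{9}$$

**Step 9: proof of (β).** We follow a cell through $A'B_k^{-1}\pi^{-1}\varphi$ and see that all cells land in one small set. Let $c$ be a cell, $m=m(c)$, $q\in\varphi(c)$. By (B2) the ball of radius $2\theta_m$ about $q$ lies in $S_m(\delta_m/4)\times V_m(\frac12)^N$, because $2s+2\theta_m\le\frac12$ and $b+k+3=R+2k+9\le m$. So (A3) and Lemma 2 give $|\pi^{-1}(q)-q|\le2\theta_m$.

The point $\pi^{-1}(q)=(z',w')$ satisfies $|z'-2\pi iXm|\le\frac12$ and $|w'_l-N_m|\le b+k+\frac52$. So the closed ball of radius $\eta_m\le\frac1{16}$ about it lies in $S_m\times V_m^N$, again since $b+k+3\le m$. By condition 5 (note $m>M$) and Lemma 2, $p=B_k^{-1}\pi^{-1}(q)=(z,w)$ satisfies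
$$|p-q|\le2\theta_m+\eta_m\le2\eta_m\le\delta_m\le s .$$
Hence $|z-2\pi iXm|\le3s\le\frac38$, so $z\in S_m$ and $|f(z)-N_m|<1$. Further $|w_l-N_m-b|\le k+3$, so $|w_l-f(z)-b|\le k+4$. By the periodicity of $A$,
$$A'(p)=A(z-2\pi iXm,\,w-f(z)\mathbf 1)\in A\big(\Delta_{3s}\times(b+\Delta_{k+4})^N\big).$$
So $F_{k+1}(c)$ lies in a set that does not depend on the cell, and whose volume is at most $9\pi s^2(\pi(k+4)^2)^N$. The walls contribute at most $\operatorname{vol}F_{k+1}(W')\le\operatorname{vol}W'$, and $P_k$ contributes nothing outside $\mathfrak B_R$ by (9). Since $P_{k+1}=P_k\cup W'\cup\bigcup c$, (β) follows from (7) and (8).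

**Step 10: proof of (γ).** We verify that the old holes are again in the position Lemma 3 asks for. Let $L^\circ\ge M$ be an integer at least as large as every used integer. Note $M_k\ge(k+1)+1$, as Lemma 3 requires at level $k+1$, and $H_k$ has the required form by condition 2.

(i) Let $|m|>L^\circ$ and $p\in S_m\times V_m^N$. By condition 5, $B_k(p)\in S_m(\eta_m)\times V_m(\eta_m)^N$. Since $\eta_m+2\theta_m\le\delta_m/4\le\frac12$, (A3) and then (B3), with $m$ unused, apply, and
$$|B_{k+1}(p)-p|\le(1-2^{-k})\eta_m+4\theta_m\le(1-2^{-k}+2^{-k-2})\eta_m\le(1-2^{-k-1})\eta_m .$$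

(ii) For $|m|\le M$, $B_k(H_k^m)\subset C_k$ by condition 3, so $B_{k+1}(H_k^m)\subset U^\circ\times(V^\circ)^N$ by (A1) and (B4). That $V^\circ$ misses $\Delta_{k+1}$ and $V_m(1)$, $|m|>M$, was shown in Step 1.

(iii) Let $|m|>M$, so $|m|\ge R+3$. By condition 4, $H_k^m\subset S_m\times\{|\zeta-N_m|\le R+1\}^N\subset S_m\times V_m^N$. By condition 5, $B_k(H_k^m)\subset S_m(\eta_m)\times\{|\zeta-N_m|\le R+1+\eta_m\}^N$, which lies in the domain of (A3). After $\pi$ the points lie in
$$S_m(\eta_m+2\theta_m)\times\{|\zeta-N_m|\le R+1+\eta_m+2\theta_m\}^N\subset S_m(\delta_m/4)\times\{|\zeta-N_m|\le R+2\}^N,$$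
which lies in the domain of (B3) for used and for unused $m$. The total displacement is at most $(1-2^{-k})\eta_m+4\theta_m\le\eta_m<\delta_m/2$. So $B_{k+1}(H_k^m)\subset S_m(\delta_m/2)\times\{|\zeta-N_m|\le R+2\}^N\subset S_m(\delta_m/2)\times V_m(1)^N$. $\square$

The factor $1-2^{-k}$ in condition 5 leaves room for a new displacement at each of infinitely many stages, while the total stays below $\eta_m$.

## 8. The limit map: proof of Theorem 1

**Step 1: the sequence.** We alternate the two lemmas. Let $\varepsilon_k=2^{-k-3}\varepsilon$. Apply Lemma 3 with $k=1$, $B=\mathrm{id}$, $H^\circ=U^\circ=V^\circ=\emptyset$, $R^\circ=0$, $M^\circ=L^\circ=2$, $\varepsilon'=\varepsilon_1$. This gives a state of level $1$ with $F_1=A'$ and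
$$\operatorname{vol}(\mathfrak B_{R_1}\setminus H_1)\le\operatorname{vol}A'(P_1)+\varepsilon_1\le\pi^n+\varepsilon_1 .$$
Given a state of level $k$, apply Lemma 4 and then Lemma 3 at level $k+1$, both with $\varepsilon'=\varepsilon_{k+1}$. By (5) and (β),
$$\operatorname{vol}(\mathfrak B_{R_{k+1}}\setminus H_{k+1})\le\operatorname{vol}(\mathfrak B_{R_k}\setminus H_k)+2\varepsilon_{k+1}.$$
We obtain states of all levels with $R_k<R_{k+1}$, $H_k\subset H_{k+1}$, $|F_{k+1}-F_k|<\varepsilon_{k+1}$ on $P_k$, and
$$\operatorname{vol}(\mathfrak B_{R_k}\setminus H_k)\le\pi^n+\varepsilon_1+2\sum_{j\ge2}\varepsilon_j=:\beta<\pi^n+\varepsilon\quad\text{for all }k;$$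
in fact $\beta=\pi^n+\tfrac3{16}\varepsilon$.

**Step 2: convergence.** Since $\sum\varepsilon_k<\infty$, $F_k\to F_\infty$ locally uniformly on $\mathbf C^n$. So $F_\infty$ is holomorphic and, since derivatives converge too, $JF_\infty=\lim JF_k\equiv1$. By (2), on $P_1$
$$|F_\infty-(X,0)-\mathrm{id}|<\frac\varepsilon2+\sum_{j\ge2}\varepsilon_j<\varepsilon .$$

**Step 3: the holes stay open.** We show that $\overline{F_\infty(\mathbf C^n)}$ misses $\operatorname{int}H_k$ for every $k$. Fix $k$ and $p\in\mathbf C^n$. For all large $j\ge k$ we have $p\in P_j$, so $F_j(p)\notin H_j\supset H_k$ by (4). Hence $F_\infty(p)=\lim F_j(p)\notin\operatorname{int}H_k$. Since $\operatorname{int}H_k$ is open, it also misses the closure of the image.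

**Step 4: the volume.** Since $\partial H_k$ is null,
$$\operatorname{vol}\big(\mathfrak B_{R_k}\cap\overline{F_\infty(\mathbf C^n)}\big)\le\operatorname{vol}(\mathfrak B_{R_k}\setminus\operatorname{int}H_k)=\operatorname{vol}(\mathfrak B_{R_k}\setminus H_k)\le\beta .$$
As $R_k<R_{k+1}$ and $R_k\ge k$, the sets $\mathfrak B_{R_k}$ increase to $\mathbf C^*\times\mathbf C^N$, whose complement is null. Hence $\operatorname{vol}\overline{F_\infty(\mathbf C^n)}\le\beta<\pi^n+\varepsilon$. The map $F=F_\infty-(X,0,\dots,0)$ has all the properties required in Theorem 1. $\blacksquare$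

## 9. Prescribed volumes, a lower bound, approximation and multiplicity: proof of Theorem 2

**Part (a).** If $n=1$ and $F$ is nondegenerate, it is nonconstant. By Section 1 its image is dense, and the closure has infinite area. If $n\ge2$, take $F$ from Theorem 1. Then $v_0=\operatorname{vol}\overline{F(\mathbf C^n)}\in(0,\infty)$, being positive because the image contains an open set. For $t>0$ the map $F_t(p)=tF(p/t)$ has $JF_t\equiv1$ and $\operatorname{vol}\overline{F_t(\mathbf C^n)}=t^{2n}v_0$, which takes every value in $(0,\infty)$.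

**Part (b).** Let $q\in P_{1-\varepsilon}$. The closed max-norm $\varepsilon$-ball about $q$ is contained in $P_1$, and $p\mapsto p-F(p)+q$ maps it continuously into itself. By Brouwer there is a fixed point, so $q\in F(P_1)$. Hence $F(P_1)\supset P_{1-\varepsilon}$, and $\operatorname{vol}P_{1-\varepsilon}=\pi^n(1-\varepsilon)^{2n}$.

**Part (c).** Let $K\subset P_r$ be compact, $r\ge1$. Take $F$ from Theorem 1 with $\varepsilon'$ in place of $\varepsilon$, and let $\tilde F(p)=rF(p/r)$. Then $J\tilde F\equiv1$, $|\tilde F-\mathrm{id}|<r\varepsilon'$ on $P_r$, and the closure of the image of $\tilde F$ has finite volume. The map $\Theta\circ\tilde F$ has Jacobian $1$ and, by uniform continuity of $\Theta$ on compact sets, is uniformly close to $\Theta$ on $K$ for small $\varepsilon'$. Since $\Theta$ is a volume-preserving homeomorphism of $\mathbf C^n$, the closure of the image of $\Theta\circ\tilde F$ is $\Theta\big(\overline{\tilde F(\mathbf C^n)}\big)$, of the same finite volume. Applying this to $K=P_r$, $r=1,2,\dots$, with errors tending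 to $0$, gives the locally uniform limit.

**Part (d).** By the area formula $\int\#F^{-1}(y)\,dy=\int_{\mathbf C^n}|JF|^2$. Choose $p$ with $JF(p)\ne0$. The mean value property of the holomorphic function $(JF)^2$ on the Euclidean ball $D_r$ of radius $r$ about $p$ gives $|JF(p)|^2\operatorname{vol}D_r\le\int_{D_r}|JF|^2$ for every $r$. Letting $r\to\infty$, the integral is infinite. Now suppose $\{y:\#F^{-1}(y)\ge q\}$ were null for some $q$. Then $\#F^{-1}\le q$ almost everywhere, and $\#F^{-1}=0$ off $F(\mathbf C^n)$, so the integral would be at most $q\operatorname{vol}F(\mathbf C^n)<\infty$, a contradiction. $\blacksquare$
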